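# Bohr-continuous cross sections and the reduced subgroups of $\mathbb Q/\mathbb Z$

## No infinite reduced subgroup of $\mathbb Q/\mathbb Z$ is ccs

Let $\mathbf P$ be the set of primes. For $\pi\subseteq\mathbf P$ let $H_\pi=\bigoplus_{p\in\pi}\mathbb Z(p)\le\mathbb Q/\mathbb Z$, and let $\mathfrak J$ be the family of all $\pi\subseteq\mathbf P$ for which $H_\pi$ is a ccs-group (defined just below).

**Theorem 1.** An infinite reduced subgroup of $\mathbb Q/\mathbb Z$ is never a ccs-group; thus $\mathbb Q/\mathbb Z$ contains no infinite reduced ccs-subgroup. Moreover $\mathfrak J=\{\pi\subseteq\mathbf P:\pi\text{ finite}\}$.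

It comes out of a statement about direct sums of finite groups, on which most of the work is spent.

**Theorem 2.** Let $I$ be countably infinite. For $i\in I$ let $E_i$ be a finite abelian group and $R_i\le E_i$ a subgroup that is not a direct summand of $E_i$. Put $E=\bigoplus E_i$ and $R=\bigoplus R_i$. Then no section $\Gamma:(E/R)^\#\to E^\#$ of $E\to E/R$ is continuous at even one point.

The same theorem also determines all ccs-groups.

**Theorem 3.** An abelian group $H$ is a ccs-group if and only if it has a finitely generated subgroup $F$ with $H/F$ divisible. If there is no such $F$, and $D$ is a divisible hull of $H$, then no section $(D/H)^\#\to D^\#$ is continuous at even one point.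

We now unpack the words. Write $\mathbb T=\mathbb R/\mathbb Z$ additively, $\|t\|$ for the distance from $t$ to the nearest integer, $e(t)=e^{2\pi i t}$, and $\widehat G=\mathrm{Hom}(G,\mathbb T)$. The elements of $\widehat G$ are called characters.

**Definition (Bohr topology).** The Bohr topology of an abelian group $G$ is the initial topology for the family of all homomorphisms $G\to\mathbb T$. We write $G^\#$ for $G$ with this topology. A base of neighbourhoods of $0$ is given by the sets
$$\{x\in G:\ \|F_j(x)\|<\eta,\ j=1,\dots,k\},\qquad F_1,\dots,F_k\in\widehat G,\ \eta>0 .$$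

For example, if $G$ is finite then $G^\#$ is discrete, since characters separate points. If $G=\bigoplus_{\mathbb N}\mathbb Z(2)$, each character takes only the values $0,\frac12$, so the neighbourhoods of $0$ are the sets that contain a finite intersection of kernels of characters.

**Definition (ccs).** A section of a surjection is a right inverse map; it need not be a homomorphism. A subgroup $H\le G$ is a ccs-subgroup of $G$ if $G\to G/H$ has a section that is continuous as a map $(G/H)^\#\to G^\#$. A group $H$ is a ccs-group, written $H\in\mathbf{ACCS}(\#)$, if it is a ccs-subgroup of its divisible hull.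

The divisible hull is unique up to an isomorphism fixing $H$, so the choice of hull is immaterial. Sections always exist; the question is whether one can be chosen continuously. If $H$ is a direct summand of $G$, then $G\to G/H$ has a homomorphic section, and homomorphisms are Bohr-continuous, so $H$ is a ccs-subgroup. If $G$ is finite, every section is continuous, because $(G/H)^\#$ is discrete.

A group is reduced if it has no nonzero divisible subgroup. The group $H_\pi$ is reduced, and its divisible hull is $\bigoplus_{p\in\pi}\mathbb Z(p^\infty)$. So Theorem 1 says this: when infinitely many primes are present, one cannot choose, Bohr-continuously, a representative for each coset of $\bigoplus\mathbb Z(p)$ in $\bigoplus\mathbb Z(p^\infty)$.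

## Standard facts and three ways to modify a section

We use the following freely. Homomorphisms are Bohr-continuous. If $A\le G$ then $A^\#$ is a subspace of $G^\#$, because $\mathbb T$ is divisible and so characters of $A$ extend to $G$. We have $(A\oplus B)^\#=A^\#\times B^\#$, because a character of $A\oplus B$ is a sum of a character of $A$ and one of $B$. Translations are homeomorphisms. $G^\#$ is Hausdorff. A divisible subgroup is a direct summand. A subgroup $K\le A$ is a direct summand if and only if $A\to A/K$ has a homomorphic section. For a finite group $Y$ and a character $\psi$ of $Y$, the uniform average $\mathbb E_{x\in Y}e(\psi(x))$ is $1$ if $\psi=0$ and $0$ otherwise. Throughout, $\mathbb E$ denotes uniform averages.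

Let $\varphi:G\to G/H$ be the quotient map and $\Gamma$ a section of it.

**(N) Normalization.** If $\Gamma$ is continuous at $x_0$, then $x\mapsto\Gamma(x+x_0)-\Gamma(x_0)$ is a section, since $\varphi$ sends its value to $x+x_0-x_0=x$; it is continuous at $0$ and takes $0$ to $0$.

Now suppose $\Gamma$ is continuous at $0$ and $\Gamma(0)=0$.

**(R) Restriction.** If $H\le E'\le G$, then for $x\in E'/H$ the element $\Gamma(x)$ lies in $\varphi^{-1}(E'/H)=E'$. So $\Gamma$ restricts to a section of $E'\to E'/H$ that is continuous at $0$.

**(Q) Quotient.** If $N\le H$, then $\Gamma$ followed by $G\to G/N$ is a section of $G/N\to G/H$ that is continuous at $0$.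

The last two statements hold equally with "continuous" in place of "continuous at $0$".

From (R) we see at once why Theorem 2 is the relevant statement. An infinite reduced $H\le\mathbb Q/\mathbb Z$ is a sum of groups $\mathbb Z(p^{n_p})$ with $n_p<\infty$, and inside $\mathbb Q/\mathbb Z$ it sits in $\bigoplus\mathbb Z(p^{n_p+1})$ as a sum of non-summands. A continuous section for $H$ would restrict to one that Theorem 2 forbids.

## One section of $\bigoplus\mathbb Z(4)\to\bigoplus\mathbb Z(2)$, by hand

Take $E_i=\mathbb Z(4)$ and $R_i=\{0,2\}$ for $i\in\mathbb N$, so $X=E/R=\bigoplus\mathbb Z(2)$. Let $\Gamma$ act coordinatewise by $0\mapsto0$, $1\mapsto1$. Consider the character $\chi(u)=\sum_iu_i/4$ of $E$. Then $\chi(\Gamma(x))=w(x)/4$, where $w(x)$ is the number of nonzero coordinates of $x$.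

If $\chi\circ\Gamma$ were continuous at $0$, there would be $F_1,\dots,F_N\in\widehat X$ such that $\|\chi(\Gamma(x))\|\le\frac18$ whenever all $F_j(x)=0$. Among $2^N+1$ standard basis vectors, two, say $\epsilon_a$ and $\epsilon_b$, have the same values under all of the $F_j$. The vector $x=\epsilon_a+\epsilon_b$ is killed by every $F_j$, yet $\chi(\Gamma(x))=\frac24=\frac12$. So this $\Gamma$ is not continuous at $0$.

The same can be seen by averaging, which is the version that generalizes. Let $X_M$ be the span of $\epsilon_1,\dots,\epsilon_M$. For every $\psi\in\widehat X$,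
$$\Big|\mathbb E_{x\in X_M}e\big(\tfrac{w(x)}4+\psi(x)\big)\Big|=\prod_{k\le M}\Big|\frac{1\pm i}2\Big|=2^{-M/2},$$
so $e(\chi\circ\Gamma)$ correlates with no character of $X_M$. The next lemma shows that continuity at $0$ forces some correlation that does not decay with $M$.

## From a Bohr neighbourhood to a correlation with characters

Fix an integer $N\ge2$. Since $0\le\cos(\pi/N)<1$, we may choose an integer $q\ge1$, depending only on $N$, with
$$\cos^{2q}(\pi/N)\le\tfrac14(2q+1)^{-N}=:\delta .$$
Put $\Lambda=\{-q,\dots,q\}^N$ and $a_n=\prod_{j=1}^N4^{-q}\binom{2q}{q+n_j}$ for $n\in\Lambda$. Then $a_n\ge0$ and $\sum_na_n=1$. For $F=(F_1,\dots,F_N)\in\widehat X^N$ write $n\cdot F=\sum_jn_jF_j\in\widehat X$.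

**Lemma 1.** Let $X$ be an abelian group, $F\in\widehat X^N$, and $g:X\to\mathbb T$ a function such that $\max_j\|F_j(x)\|<\frac1N$ implies $\|g(x)\|\le\frac18$. Then for every finite subgroup $Y\le X$,
$$\sum_{n\in\Lambda}a_n\Big|\mathbb E_{x\in Y}\,e\big(g(x)+n\cdot F(x)\big)\Big|\ge\delta. \tag{1}$$

*Proof.* The purpose is to replace the indicator of the neighbourhood by a nonnegative trigonometric polynomial. Expanding $\cos^{2q}(\pi t)=4^{-q}\big(e(\tfrac t2)+e(-\tfrac t2)\big)^{2q}=4^{-q}\sum_{m=-q}^q\binom{2q}{q+m}e(mt)$, we get
$$\kappa(x):=\prod_{j=1}^N\cos^{2q}(\pi F_j(x))=\sum_{n\in\Lambda}a_n\,e(n\cdot F(x))\ \ge\ 0 .$$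
Each $\mathbb E_{x\in Y}e(n\cdot F(x))$ is $0$ or $1$, and it is $1$ for $n=0$. Hence $\mathbb E_Y\kappa\ge a_0$. The central binomial coefficient is the largest of $2q+1$ coefficients summing to $4^q$, so $a_0\ge(2q+1)^{-N}=4\delta$, and thus $\mathbb E_Y\kappa\ge4\delta$.

Let $U=\{x\in Y:\max_j\|F_j(x)\|<\frac1N\}$. Off $U$ some $\|F_j(x)\|\ge\frac1N$, so $\kappa(x)\le\cos^{2q}(\pi/N)\le\delta\le\frac14\mathbb E_Y\kappa$. Therefore the part of $\mathbb E_Y\kappa$ coming from outside $U$ is at most $\frac14\mathbb E_Y\kappa$, and the part from $U$ is at least $\frac34\mathbb E_Y\kappa$. On $U$ we have $\|g(x)\|\le\frac18$, hence $\cos(2\pi g(x))\ge\frac{\sqrt2}2$. Consequently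
$$\mathrm{Re}\,\mathbb E_{x\in Y}\,\kappa(x)e(g(x))\ \ge\ \tfrac{\sqrt2}2\cdot\tfrac34\,\mathbb E_Y\kappa-\tfrac14\,\mathbb E_Y\kappa\ \ge\ \tfrac14\,\mathbb E_Y\kappa\ \ge\ \delta .$$
Expanding $\kappa$ and using the triangle inequality gives (1). $\square$

Continuity of $g$ at $0$ with $g(0)=0$ always supplies such data. There are $k$, $\eta$ and $F_1,\dots,F_k$ with $\|F_j(x)\|<\eta$ for all $j$ implying $\|g(x)\|\le\frac18$. Take $N\ge\max(2,k,1/\eta)$ and pad $F$ by zero characters.

## Transversals of a non-summand have an energy deficit

We need a quantitative form of "not a direct summand". If $K$ is a direct summand of $A$ with complement $L$, then $L$ is a transversal of $K$ that is closed under addition. If $K$ is not a summand, no transversal is even close to closed.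

**Lemma 2.** Let $A$ be a finite abelian group, $K\le A$ not a direct summand, $C=A/K$. Let $\lambda_1,\dots,\lambda_4$ be probability measures on $A$ whose images in $C$ are uniform, and let $a_j\sim\lambda_j$ be independent. Then
$$\Pr(a_1+a_2=a_3+a_4)\le\frac56\cdot\frac1{|C|}.$$

For orientation take $A=\mathbb Z(4)$, $K=\{0,2\}$, with all $\lambda_j$ uniform on the transversal $\{0,1\}$. The sums $0,1,2$ arise from $1,2,1$ ordered pairs, so $1+4+1=6$ of the $16$ quadruples satisfy the equation. The probability is $\frac38=\frac34\cdot\frac12$, and indeed $\frac34\le\frac56$. By contrast, for $A=\mathbb Z(2)^2$ and $K=\mathbb Z(2)\times0$, the transversal $0\times\mathbb Z(2)$ gives probability exactly $\frac12=1/|C|$, with no gain.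

*Proof.* **Reduction to a single transversal.** The first task is to replace four measures by one set. From each coset of $K$ choose, independently, a representative according to the conditional law of $\lambda_j$ on that coset. This gives a random transversal $T$, and a given $a\in A$ lies in $T$ with probability $|C|\lambda_j(a)$. So the average over $T$ of the uniform measure on $T$ is $\lambda_j$. The probability in question is linear in each $\lambda_j$, so we may assume that $\lambda_j$ is uniform on a transversal $T_j$. With $\widehat T(\chi)=\sum_{t\in T}e(\chi(t))$, orthogonality and Hölder give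
$$\#\{t_1+t_2=t_3+t_4,\ t_j\in T_j\}=\frac1{|A|}\sum_{\chi\in\widehat A}\widehat{T_1}\widehat{T_2}\overline{\widehat{T_3}\widehat{T_4}}\ \le\ \prod_{j=1}^4\Big(\frac1{|A|}\sum_\chi|\widehat{T_j}(\chi)|^4\Big)^{1/4}.$$
Each bracket counts the solutions of $t_1+t_2=t_3+t_4$ inside the single set $T_j$. Since the probability is the count divided by $|C|^4$, it suffices to prove for one transversal $T=\{t(y):y\in C\}$, $t(y)\in y$, that the number of solutions in $T$ is at most $\frac56|C|^3$.

**Passing to an approximately additive section.** Suppose there are more. A solution $t(y_1)+t(y_2)=t(y_3)+t(y_4)$ has $y_1+y_2=y_3+y_4$, so it is determined by $(y_1,y_2,y_4)$. Averaging over $y_4$, there is $y_0$ such that $t(y_1)+t(y_2)=t(y_1+y_2-y_0)+t(y_0)$ for a proportion greater than $\frac56$ of pairs $(y_1,y_2)$. Put $s(y)=t(y+y_0)-t(y_0)\in y$. Substituting $y_1=a+y_0$, $y_2=b+y_0$, this says $s(a)+s(b)=s(a+b)$ with probability $1-\varepsilon$ over uniform $(a,b)\in C^2$, where $\varepsilon<\frac16$.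

**Correcting $s$ by majority vote.** We now turn $s$ into an exact homomorphism. Fix $a\in C$ and let $b,c\in C$ be uniform and independent. The pairs $(a+b,c)$ and $(a+c,b)$ are each uniform on $C^2$, so with probability at least $1-2\varepsilon$ both $s(a+b)+s(c)=s(a+b+c)$ and $s(a+c)+s(b)=s(a+b+c)$ hold. Then $s(a+b)-s(b)=s(a+c)-s(c)$. Let $p_v=\Pr_b(s(a+b)-s(b)=v)$. The probability that two independent samples agree is $\sum_vp_v^2$, so
$$\max_vp_v\ \ge\ \sum_vp_v^2\ \ge\ 1-2\varepsilon\ >\ \tfrac23 .$$
Let $s'(a)$ be the unique $v$ with $p_v\ge1-2\varepsilon$. As $s(a+b)-s(b)$ always lies in the coset $a$, so does $s'(a)$.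

**The corrected section is additive.** Let $a,a'\in C$ and let $b$ be uniform. Each of the equations
$$s(a+a'+b)-s(a'+b)=s'(a),\quad s(a'+b)-s(b)=s'(a'),\quad s(a+a'+b)-s(b)=s'(a+a')$$
fails with probability at most $2\varepsilon<\frac13$. So some $b$ satisfies all three; adding the first two gives $s'(a)+s'(a')=s'(a+a')$. Thus $s'$ is a homomorphic section of $A\to C$, and $K$ is a direct summand, a contradiction. $\square$

## Adapted choices of coset representatives

Now combine many coordinates. Let $E_1,\dots,E_M$ be finite abelian groups with subgroups $R_k\le E_k$ that are not direct summands. Put $X_k=E_k/R_k$ with quotient map $\varphi_k$, and let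
$$K_k=\{\beta\circ\varphi_k:\beta\in\widehat{X_k}\}\le\widehat{E_k},\qquad C_k=\widehat{E_k}/K_k .$$
So $K_k$ is the annihilator of $R_k$, and $|E_k|=|X_k||C_k|$. Moreover $K_k$ is not a direct summand of $\widehat{E_k}$: if $\widehat{E_k}=K_k\oplus L$, then $R_k=K_k^\perp$ meets $L^\perp$ in $(K_k+L)^\perp=0$, while $|K_k^\perp||L^\perp|=|E_k|^2/(|K_k||L|)=|E_k|$, so $E_k=R_k\oplus L^\perp$.

Write $\mathbf E=\bigoplus_{k\le M}E_k$ and $\mathbf X=\bigoplus_{k\le M}X_k$. Call a map $\xi^*:\widehat{\mathbf E}\to\widehat{\mathbf E}$ *adapted* if, for each $k$, its $k$-th component has the form $\xi_k^*(\alpha_1,\dots,\alpha_k)\in\alpha_k+K_k$. That is, $\xi_k^*$ picks a representative of the coset $\alpha_k+K_k$, and may look at the earlier coordinates but not at the later ones.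

**Lemma 3.** Let $\xi^*$ be adapted, $\gamma:\mathbf X\to\mathbf E$ injective and $V:\mathbf X\to\mathbb T$ any function. Then
$$J:=\mathbb E_{\alpha\in\widehat{\mathbf E}}\Big|\mathbb E_{x\in\mathbf X}\,e\big(V(x)+\xi^*(\alpha)(\gamma(x))\big)\Big|\le(5/6)^{M/8}.$$

*Proof.* **Passing to a fourth moment.** The aim is to remove $V$ and $\gamma$, about which we know nothing. For $u\in\mathbf E$ let $b(u)=\mathbb E_\alpha e(\xi^*(\alpha)(u))$. By Cauchy–Schwarz in $\alpha$, expanding the square and taking absolute values,
$$J^2\le\mathbb E_\alpha\Big|\mathbb E_xe\big(V(x)+\xi^*(\alpha)(\gamma(x))\big)\Big|^2=\mathbb E_{x,y}\,e(V(x)-V(y))\,b(\gamma(x)-\gamma(y))\le\mathbb E_{x,y}|b(\gamma(x)-\gamma(y))| .$$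
By Hölder this is at most $\big(\mathbb E_{x,y}|b(\gamma(x)-\gamma(y))|^4\big)^{1/4}$. For fixed $y$ the map $x\mapsto\gamma(x)-\gamma(y)$ is injective, so
$$J^2\le\Big(\frac1{|\mathbf X|}\sum_{u\in\mathbf E}|b(u)|^4\Big)^{1/4}. \tag{2}$$

**The fourth moment as a probability.** With $\alpha^1,\dots,\alpha^4$ independent and uniform in $\widehat{\mathbf E}$, we have $|b(u)|^4=\mathbb E\,e\big((\xi^*(\alpha^1)+\xi^*(\alpha^2)-\xi^*(\alpha^3)-\xi^*(\alpha^4))(u)\big)$. Summing over $u\in\mathbf E$ and using orthogonality,
$$\sum_{u\in\mathbf E}|b(u)|^4=|\mathbf E|\cdot\Pr\big(\xi^*(\alpha^1)+\xi^*(\alpha^2)=\xi^*(\alpha^3)+\xi^*(\alpha^4)\big).$$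

**One factor $\frac56$ per coordinate.** Here adaptedness is used. Condition on the first $k-1$ coordinates of all four $\alpha^j$. These decide whether the equation holds in coordinates $1,\dots,k-1$. Given them, $\xi^*_k(\alpha^j)$ is a function of $\alpha^j_k$ alone, so the four variables $\xi_k^*(\alpha^j)$ are independent, and each is congruent modulo $K_k$ to the uniform variable $\alpha^j_k$. Lemma 2 with $A=\widehat{E_k}$ and $K=K_k$ bounds the conditional probability that the equation holds in coordinate $k$ by $\frac56|C_k|^{-1}$. Multiplying over $k=1,\dots,M$, the probability is at most $(5/6)^M\prod_k|C_k|^{-1}$. Since $|\mathbf E|=|\mathbf X|\prod_k|C_k|$, we get $\sum_u|b(u)|^4\le(5/6)^M|\mathbf X|$, and (2) gives $J\le(5/6)^{M/8}$. $\square$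

Non-summands are essential here. If $\widehat{E_k}=K_k\oplus L_k$ for all $k$, let $\xi_k^*(\alpha)$ be the element of $L_k$ in $\alpha_k+K_k$, and let $\gamma(x)_k$ be the element of $L_k^\perp$ above $x_k$ (recall $E_k=R_k\oplus L_k^\perp$). Then $\xi^*(\alpha)(\gamma(x))=0$ for all $\alpha,x$, and $J=1$ when $V=0$.

## Coordinatewise sections, and why one character is not enough

Return to the setting of Theorem 2, with $X_i,\varphi_i,K_i,C_i$ attached to $(E_i,R_i)$ as above, $X=\bigoplus X_i$, and $\varphi:E\to X$ with components $\varphi_i$. The first thing to try is to choose one character $\chi$ of $E$ for which $\chi\circ\Gamma$ correlates with no character of $X$, as in the $\mathbb Z(4)$ example. For coordinatewise sections this succeeds.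

**Coordinatewise case.** Let $\Gamma(x)=(\Gamma_i(x_i))_i$ with sections $\Gamma_i:X_i\to E_i$, $\Gamma_i(0)=0$. For $\chi_i\in\widehat{E_i}$ put
$$c_i(\chi_i)=\max_{\xi\in\chi_i+K_i}\big|\mathbb E_{x\in X_i}e(\xi(\Gamma_i(x)))\big| .$$
Choosing a maximizing $\xi^*(\chi_i)$ for each $\chi_i$ and applying Lemma 3 with $M=1$, $V=0$, we find $\mathbb E_{\chi_i}c_i(\chi_i)\le\rho:=(5/6)^{1/8}<1$. So we may pick $\chi_i$ with $c_i(\chi_i)\le\rho$ for every $i$; let $\chi=(\chi_i)_i\in\widehat E$. If $\chi\circ\Gamma$ were continuous at $0$, Lemma 1 would give $N$, $F$, $\delta$ with (1) for $g=\chi\circ\Gamma$ and $Y=X_S:=\bigoplus_{i\in S}X_i$, for all finite $S\subset I$. For $x\in X_i$ we have $n\cdot F(x)=(n\cdot F|_{X_i}\circ\varphi_i)(\Gamma_i(x))$, so the average in (1) factors over $i\in S$, and each factor is at most $c_i(\chi_i)\le\rho$. Hence $\delta\le\rho^{|S|}$ for all finite $S$, a contradiction.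

**Where this stops.** For a general section, $\Gamma_i(x)$ depends on all coordinates of $x$, the average does not factor, and there is no rule for picking $\chi$ one coordinate at a time. Moreover, a character fixed without looking at $\Gamma$ may well see nothing. Suppose $\chi\in\widehat E$ has $\chi(R)$ infinite; for instance $E_i=\mathbb Z(p_i^2)$ with distinct primes $p_i$, $R_i=p_iE_i$, $\chi_i(u)=u/p_i^2$. Then there is a section $\Gamma$ with $\Gamma(0)=0$ and $\chi\circ\Gamma$ continuous at $0$. To see this, note that an infinite subgroup of $\mathbb T$ is dense, so every coset of $\chi(R)$ is dense. Enumerate $X\setminus\{0\}$ as $x_1,x_2,\dots$, and choose $\Gamma(x_j)\in\varphi^{-1}(x_j)$ with $\|\chi(\Gamma(x_j))\|<1/j$. Given $\varepsilon>0$, only the finitely many $x_j$ with $j\le1/\varepsilon$ can have $\|\chi(\Gamma(x_j))\|\ge\varepsilon$. As $X^\#$ is Hausdorff, removing these leaves a neighbourhood of $0$.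

So we must use many characters $\chi$ at once, and the natural device is to average over $\chi\in\widehat E$. Suppose the tuple $F$ in Lemma 1 did not depend on $\chi$. Write $\Gamma_S$ for the $E_S$-component of $\Gamma$, where $E_S=\bigoplus_{i\in S}E_i$; it is injective on $X_S$. Expanding the square and averaging over the coordinates $\chi_i$, $i\in S$,
$$\mathbb E_\chi\Big|\mathbb E_{x\in X_S}e(\chi(\Gamma(x))+n\cdot F(x))\Big|^2\le\Pr_{x,y\in X_S}\big(\Gamma_S(x)=\Gamma_S(y)\big)=\frac1{|X_S|},$$
and we would be finished. But $F=F(\chi)$ does depend on $\chi$. For $x\in X_S$ the term $n\cdot F(\chi)(x)$ amounts to changing $(\chi_i)_{i\in S}$ within its coset of $\prod_{i\in S}K_i$, in a way over which we have no control. One can still apply Lemma 2 to the group $\widehat{E_S}$ and its subgroup $\prod_{i\in S}K_i$, but as a single pair it yields the factor $\frac56$ once, whatever the size of $S$. To gain a factor for every coordinate, Lemma 3 needs the choice to be adapted.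

The way past this uses topology on $\widehat E=\prod_i\widehat{E_i}$. After passing to a set of positive measure, $F(\chi)$ depends continuously on $\chi$. Continuity into a finite set means dependence on finitely many coordinates. Since there are infinitely many indices, we can then select a sequence of them along which the dependence runs only forwards, which is adaptedness.

## Proof of Theorem 2

Suppose some section is continuous at one point. By (N) there is a section $\Gamma$ that is continuous at $0$ with $\Gamma(0)=0$. Write $\Gamma_i$ for its $E_i$-component, so $\varphi_i(\Gamma_i(x))=x_i$ for all $x\in X$, and use $E_S$, $X_S$, $\Gamma_S$ for finite $S\subset I$ as above. The groups $\widehat E=\prod_i\widehat{E_i}$ and $\widehat X=\prod_i\widehat{X_i}$, with the topology of pointwise convergence, are countable products of finite discrete sets, hence compact, metrizable and totally disconnected. Let $m$ be Haar probability on $\widehat E$, that is, the product of the uniform measures.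

**Step 1. One $N$ for many characters.** The aim is to make the size of the neighbourhood independent of $\chi$. For $N\ge2$ let
$$\mathcal A_N=\Big\{(\chi,F)\in\widehat E\times\widehat X^N:\ \forall x\in X\ \big(\max_j\|F_j(x)\|<\tfrac1N\Rightarrow\|\chi(\Gamma(x))\|\le\tfrac18\big)\Big\}.$$
For fixed $x$ the condition says that $\max_j\|F_j(x)\|\ge\frac1N$ or $\|\chi(\Gamma(x))\|\le\frac18$, a union of two closed conditions on $(\chi,F)$. So $\mathcal A_N$ is closed, hence compact, and its projection $B_N\subseteq\widehat E$ is compact. For each $\chi\in\widehat E$ the function $\chi\circ\Gamma$ is continuous at $0$ on $X^\#$ with value $0$ there, so by the remark after Lemma 1, $\chi$ lies in some $B_N$. Thus $\widehat E=\bigcup_NB_N$, and some $B_N$ has $m(B_N)>0$. Fix this $N$, together with the $q,\delta,\Lambda,a_n$ attached to it.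

**Step 2. A choice of $F(\chi)$, continuous on a set of positive measure.** First we select measurably. There is a homeomorphism $h$ of $\widehat X^N$ onto a compact subset of $\mathbb R$. Explicitly, write $\widehat X^N$ as a product of finite sets $\{0,\dots,d_k-1\}$, $k\ge1$, put $D_0=1$, $D_k=\prod_{j\le k}2d_j$ and $h(z)=\sum_kz_k/D_k$. This is continuous. If $z,z'$ first differ at coordinate $k$, the $k$-th terms differ by at least $1/D_k$. The remaining terms differ in total by less than $\sum_{l>k}\frac1{2D_{l-1}}\le\frac1{D_k}$, because $(d_l-1)/D_l<1/(2D_{l-1})$ and $D_{l-1}\ge2^{l-1-k}D_k$. So $h$ is injective, and a continuous injection of a compact space into $\mathbb R$ is a homeomorphism onto its image.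

For $\chi\in B_N$ put $g(\chi)=\min\{h(F):(\chi,F)\in\mathcal A_N\}$; the minimum exists by compactness. Each set $\{g\le t\}$ is the projection of the compact set $\{(\chi,F)\in\mathcal A_N:h(F)\le t\}$, hence closed. So $g$ is Borel, and $F(\chi):=h^{-1}(g(\chi))$ is a Borel selection with $(\chi,F(\chi))\in\mathcal A_N$. By Lusin's theorem there is a compact $Q\subseteq B_N$ with $m(Q)>0$ on which $g$ is continuous; then $\chi\mapsto F(\chi)$ is continuous on $Q$.

For $\chi\in Q$, Lemma 1 applies to $g=\chi\circ\Gamma$ and $F=F(\chi)$. So for all $\chi\in Q$ and all finite $S\subset I$,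
$$\sum_{n\in\Lambda}a_n\Big|\mathbb E_{x\in X_S}e\big(\chi(\Gamma(x))+n\cdot F(\chi)(x)\big)\Big|\ge\delta . \tag{3}$$

**Step 3. Indices along which dependence runs forwards.** For $i\in I$ let $F_{(i)}(\chi)=F(\chi)|_{X_i}\in\widehat{X_i}^N$. We claim there is a finite $W_i\subset I$ such that on $Q$ the value $F_{(i)}(\chi)$ depends only on $(\chi_l)_{l\in W_i}$. Enumerate $I$ and suppose no initial segment serves as $W_i$. Then for each $n$ there are $\chi^{(n)},\tilde\chi^{(n)}\in Q$ that agree on the first $n$ indices and have $F_{(i)}(\chi^{(n)})\ne F_{(i)}(\tilde\chi^{(n)})$. Along a subsequence $\chi^{(n)}\to\chi\in Q$, and then also $\tilde\chi^{(n)}\to\chi$. As $F_{(i)}$ is continuous on $Q$ with values in a finite discrete set, along the subsequence both values eventually equal $F_{(i)}(\chi)$, a contradiction.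

Since $I$ is infinite and the $W_i$ are finite, we may choose distinct $i_1,i_2,\dots\in I$ with
$$i_{k+1}\notin W_{i_1}\cup\dots\cup W_{i_k}\qquad(k\ge1). \tag{4}$$

**Step 4. The correlations are governed by adapted choices.** Fix $M\ge1$, $S=\{i_1,\dots,i_M\}$ and $n\in\Lambda$, and put
$$I_n=\int_Q\Big|\mathbb E_{x\in X_S}e\big(\chi(\Gamma(x))+n\cdot F(\chi)(x)\big)\Big|\,dm(\chi).$$
We want to bring this into the form of Lemma 3. For $x\in X_S$, an element of $X$ with zero coordinates outside $S$, we have $x_{i_k}=\varphi_{i_k}(\Gamma_{i_k}(x))$. Therefore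
$$n\cdot F(\chi)(x)=\sum_{k\le M}\big(n\cdot F_{(i_k)}(\chi)\big)(x_{i_k})=\sum_{k\le M}\big((n\cdot F_{(i_k)}(\chi))\circ\varphi_{i_k}\big)(\Gamma_{i_k}(x)).$$
Also $\chi(\Gamma(x))=\sum_{l\in I}\chi_l(\Gamma_l(x))$. With
$$\xi_k(\chi)=\chi_{i_k}+(n\cdot F_{(i_k)}(\chi))\circ\varphi_{i_k}\in\chi_{i_k}+K_{i_k},$$
the exponent is $V(x)+\sum_{k\le M}\xi_k(\chi)(\Gamma_{i_k}(x))$, where $V(x)=\sum_{l\notin S}\chi_l(\Gamma_l(x))$ depends only on $x$ and on $\chi'=(\chi_l)_{l\notin S}$.

Fix $\chi'$ and write $\alpha_k=\chi_{i_k}$, $\alpha=(\alpha_1,\dots,\alpha_M)\in\widehat{E_S}$. By (4), $W_{i_k}\cap S\subseteq\{i_1,\dots,i_k\}$. So as long as $(\alpha,\chi')\in Q$, the value $F_{(i_k)}(\chi)$, and hence $\xi_k$, depends only on $\alpha_1,\dots,\alpha_k$ (and $\chi'$). We extend this to all $\alpha$. If some $(\alpha^0,\chi')\in Q$ has first coordinates $\alpha^0_1=\alpha_1,\dots,\alpha^0_k=\alpha_k$, let $\xi_k^*(\alpha_1,\dots,\alpha_k)$ be the common value of $\xi_k$ at all such points; otherwise let it be $\alpha_k$. In either case it lies in $\alpha_k+K_{i_k}$, so $\xi^*=(\xi_1^*,\dots,\xi_M^*)$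 is adapted, and $\xi^*_k=\xi_k$ whenever $(\alpha,\chi')\in Q$.

**Step 5. The bound.** By Fubini, $I_n$ is the average over $\chi'$ of the $\alpha$-average of the integrand times the indicator of $Q$. For each $\chi'$, dropping the indicator after replacing $\xi$ by $\xi^*$, this inner average is at most
$$\mathbb E_{\alpha\in\widehat{E_S}}\Big|\mathbb E_{x\in X_S}e\big(V(x)+\xi^*(\alpha)(\Gamma_S(x))\big)\Big|.$$
The map $\Gamma_S:X_S\to E_S$ is injective, since its composition with $E_S\to X_S$ is the identity. Lemma 3, applied to $(E_{i_k},R_{i_k})_{k\le M}$ with $\gamma=\Gamma_S$, bounds the display by $(5/6)^{M/8}$. Hence $I_n\le(5/6)^{M/8}$ for each $n\in\Lambda$.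

**Step 6. The contradiction.** Integrating (3) over $Q$,
$$\delta\,m(Q)\le\sum_{n\in\Lambda}a_nI_n\le(5/6)^{M/8}.$$
Here $\delta>0$ and $m(Q)>0$ were fixed in Steps 1 and 2 and do not depend on $M$. Letting $M\to\infty$ gives a contradiction. $\blacksquare$

## $\mathbb Z\le\mathbb Q$ and all finitely generated groups

The positive halves of Theorems 1 and 3 rest on one explicit section.

**Lemma 4.** (a) $\mathbb Z$ is a ccs-subgroup of $\mathbb Q$. (b) Every finitely generated abelian group $F$ is a ccs-group. (c) A ccs-group $F$ is a ccs-subgroup of every abelian group $G\ge F$.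

*Proof.* (a) The point is to cut the circle where $\mathbb Q/\mathbb Z$ has no point. Fix an irrational $\theta$, and for $x\in\mathbb Q/\mathbb Z$ let $s(x)\in(\theta-1,\theta)\cap\mathbb Q$ be its representative. As a map to $\mathbb R$, $s$ is continuous for the topology that $\mathbb Q/\mathbb Z$ inherits from the circle. The inclusion $\mathbb Q/\mathbb Z\to\mathbb T$ is a character, so this topology is coarser than the Bohr topology, and $s$ is Bohr-continuous into $\mathbb R$. To see that it is continuous into $\mathbb Q^\#$, let $\chi\in\widehat{\mathbb Q}$ and choose $k\in\mathbb R$ representing $\chi(1)$. Then $z\mapsto\chi(z)-kz\bmod1$ is a homomorphism vanishing on $\mathbb Z$, so it induces a character $\psi$ of $\mathbb Q/\mathbb Z$. Hence $\chi(s(x))=\psi(x)+k\,s(x)\bmod1$, which is Bohr-continuous in $x$.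

(b) Taking products of sections, $\mathbb Z^k$ is a ccs-subgroup of $\mathbb Q^k$. Write $F=\mathbb Z^k/N$. By (Q), $F$ is a ccs-subgroup of $\mathbb Q^k/N$. This group is divisible, so it contains a divisible hull of $F$, and (R) restricts the section to that hull. (The sections may be normalized first by (N).)

(c) Embed $G$ in a divisible hull of $G$. This contains a divisible hull $D(F)$ of $F$, which, being divisible, is a direct summand; so the hull of $G$ is $D(F)\oplus D'$. The product of a continuous section for $F\le D(F)$ with $\mathrm{id}_{D'}$ is a continuous section for $F\le D(F)\oplus D'$. After normalizing, restrict to $G$ by (R). $\square$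

By (c) and (R), a subgroup $H$ of $\mathbb Q/\mathbb Z$ is a ccs-group if and only if it is a ccs-subgroup of $\mathbb Q/\mathbb Z$: the latter contains a divisible hull of $H$. So the two phrasings in Theorem 1 agree.

## Proof of Theorem 1

Let $H\le\mathbb Q/\mathbb Z$ be infinite and reduced. The $p$-component of $H$ is a subgroup of $\mathbb Z(p^\infty)$, and it is not all of it, because $H$ is reduced. So $H=\bigoplus_p\mathbb Z(p^{n_p})$ with $0\le n_p<\infty$, and $\pi=\{p:n_p>0\}$ is infinite. The divisible hull of $H$ is $G=\bigoplus_{p\in\pi}\mathbb Z(p^\infty)$. Put $E=\bigoplus_{p\in\pi}\mathbb Z(p^{n_p+1})$, so that $H\le E\le G$.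

If $H$ were a ccs-subgroup of $G$, then by (N) and (R) it would be a ccs-subgroup of $E$. But $\mathbb Z(p^{n_p})$ is a proper nonzero subgroup of the cyclic $p$-group $\mathbb Z(p^{n_p+1})$. The subgroups of that group form a chain, so no such subgroup is a direct summand. Theorem 2 says that no section of $E\to E/H$ is continuous at even one point, a contradiction.

In particular $H_\pi$ is not a ccs-group when $\pi$ is infinite. When $\pi$ is finite, $H_\pi$ is finite, hence a ccs-group by Lemma 4(b). So $\mathfrak J$ consists exactly of the finite subsets of $\mathbf P$. $\blacksquare$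

## Proof of Theorem 3: finitely generated modulo divisible

Two examples show what the criterion asks. The group $\mathbb Z[\frac12]$ is ccs: take $F=\mathbb Z$, with quotient $\mathbb Z(2^\infty)$. The subgroup $H=\langle\frac1p:p\in\mathbf P\rangle$ of $\mathbb Q$ is not. A nonzero finitely generated $F\le H$ is $a\mathbb Z$ for some $a$, and for every prime $p$ not dividing the numerator or denominator of $a$ the $p$-component of $H/F$ has order $p$, so $H/F$ is not divisible; nor is $H$ itself divisible.

**Sufficiency.** Let $F\le H$ be finitely generated with $H/F$ divisible, and let $D$ be a divisible hull of $H$. We compose two sections. By Lemma 4(b),(c) there is a continuous section $\Gamma_F:(D/F)^\#\to D^\#$. As $H/F$ is divisible, it is a direct summand of $D/F$, so $D/F\to D/H$ has a homomorphic section $j$, which is Bohr-continuous. Then $\Gamma_F\circ j$ is a continuous section of $D\to D/H$.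

**Necessity.** Suppose $H/F$ is not divisible for any finitely generated $F\le H$, and let a section of $\varphi:D\to D/H$ be continuous at one point. By (N) we have a section $\Gamma$ continuous at $0$ with $\Gamma(0)=0$. In each of two cases we use (R) and (Q) to cut down to a situation forbidden by Theorem 2.

**Case 1: $H/pH$ is infinite for some prime $p$.** We produce $\bigoplus\mathbb Z(p)\le\bigoplus\mathbb Z(p^2)$. Choose $a_i\in H$, $i\in\mathbb N$, linearly independent modulo $pH$. Extending to a basis of the $\mathbb F_p$-space $H/pH$ and sending the other basis vectors to $0$, we get a homomorphism $f:H\to\bigoplus_{i\in\mathbb N}\mathbb F_p$ that maps $(a_i)$ to the standard basis. Choose $e_i\in D$ with $pe_i=a_i$, and put $E'=H+\langle e_i:i\in\mathbb N\rangle$ and $N=\ker f$. By (R) and (Q) there is a section of $E'/N\to E'/H$ continuous at $0$.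

Let $\bar e_i$ be the image of $e_i$ in $E'/N$. Since $H/N\cong\bigoplus\mathbb F_p$ is generated by the images of $a_i=pe_i$, the group $E'/N$ is generated by the $\bar e_i$. Also $p^2\bar e_i=0$, as $f(pa_i)=0$. Suppose $\sum m_i\bar e_i=0$, a finite sum. Then $\sum m_ie_i\in N\le H$, and multiplying by $p$ gives $\sum m_ia_i\in pH$; so $p$ divides each $m_i$, say $m_i=pm_i'$. Now $\sum m_i'a_i=\sum m_ie_i\in N$, so applying $f$ gives $p\mid m_i'$. Hence $p^2\mid m_i$ for all $i$, and
$$E'/N=\bigoplus_i\langle\bar e_i\rangle\cong\bigoplus_i\mathbb Z(p^2),\qquad H/N=\bigoplus_i\langle p\bar e_i\rangle .$$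
Since $p\mathbb Z(p^2)$ is not a direct summand of $\mathbb Z(p^2)$, this contradicts Theorem 2.

**Case 2: $H/pH$ is finite for every prime $p$.** Here we produce $\bigoplus\mathbb Z(p_k)\le\bigoplus\mathbb Z(p_k^2)$ with distinct primes $p_k$.

*Infinitely many bad primes.* For finitely generated $F\le H$ put $P_F=\{p:F+pH\ne H\}$. Each $P_F$ is infinite. If one were finite, we could add to $F$ representatives of the finite groups $H/pH$, $p\in P_F$, and get a finitely generated $F'$ with $F'+pH=H$ for all primes $p$. Then $H/F'$ would be divisible by every prime, hence divisible, contrary to assumption.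

*Cutting down to a countable group.* We want to exhaust the subgroup by finitely generated ones, so it should be countable. Since every $H/pH$ is finite, there is a countable $L\le H$ with $L+pH=H$ for all primes $p$. For each $\ell\in L$ and each prime $p$ choose $e_{\ell,p}\in D$ with $pe_{\ell,p}=\ell$. Let $E_0$ be generated by $L$ and all $e_{\ell,p}$, and let $E''=E_0+\langle\Gamma(\varphi(E_0))\rangle$. Then $E''$ is countable. Since $\varphi\circ\Gamma$ is the identity, $\varphi(E'')=\varphi(E_0)$, and so $\Gamma(\varphi(E''))=\Gamma(\varphi(E_0))\subseteq E''$. Put $H''=E''\cap H\supseteq L$. Then $\Gamma$ restricts to a section of $E''\to E''/H''\cong\varphi(E'')$ that is continuous at $0$, because subgroups carry the subspace topology.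

*A map onto $\bigoplus\mathbb Z(p_k)$.* Write $H''=\bigcup_kF_k$ with $F_1\le F_2\le\cdots$ finitely generated. As each $P_{F_k}$ is infinite, choose distinct primes $p_k\in P_{F_k}$. The quotient $H/(F_k+p_kH)$ is a nonzero $\mathbb F_{p_k}$-space, so there is a surjective homomorphism $f_k:H\to\mathbb Z(p_k)$ with $f_k(F_k)=0$. Every $h\in H''$ lies in $F_k$ for all large $k$, so $f=(f_k)_k:H''\to\bigoplus_k\mathbb Z(p_k)$ is well defined. As $f_k$ kills $p_kH$ and $L+p_kH=H$, there is $a_k\in L$ with $f_k(a_k)\ne0$. The image of $f$ is a torsion group, hence the sum of its primary components; its $p_k$-component is nonzero because of $a_k$, hence is all of $\mathbb Z(p_k)$. So $f$ is onto.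

*Attaching $p_k$-th parts.* Let $N=\ker f\le H''$, $e_k=e_{a_k,p_k}$, so $p_ke_k=a_k$, and $E'=H''+\langle e_k:k\ge1\rangle\le E''$. By (R) and (Q) there is a section of $E'/N\to E'/H''$ continuous at $0$.

*Identifying the groups.* We have $e_k\notin H$, since otherwise $a_k=p_ke_k\in p_kH$ and $f_k(a_k)=0$. So the image of $e_k$ in $E'/H''$ has order exactly $p_k$; the primes being distinct, $E'/H''\cong\bigoplus_k\mathbb Z(p_k)$. Also $H''/N\cong\bigoplus_k\mathbb Z(p_k)$ via $f$. So $E'/N$ is a torsion group whose only nonzero primary components are those for the $p_k$, and its $p_k$-component has order $p_k^2$. Let $\bar e_k'$ be the $p_k$-component of the image of $e_k$ in $E'/N$. Then $p_k\bar e_k'$ is the $p_k$-component of the image of $a_k$, which corresponds under $f$ to $f_k(a_k)\ne0$. A group of order $p_k^2$ with an element not killed by $p_k$ is cyclic. So the $p_k$-component of $E'/N$ is $\mathbb Z(p_k^2)$, and that of $H''/N$ is its subgroup of order $p_k$, which is not a direct summand. This contradicts Theorem 2. $\blacksquare$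

## Torsion groups, subgroups of $\mathbb Q/\mathbb Z$, and arbitrary families

**Corollary 1.** A torsion group is a ccs-group if and only if it is the direct sum of a divisible group and a finite group.

*Proof.* If $H$ is divisible $\oplus$ finite, take $F$ to be the finite summand in Theorem 3. Conversely, let $H$ be a torsion ccs-group. By Theorem 3 it has a finitely generated, hence finite, subgroup $F$ with $H/F$ divisible. Write $H=d(H)\oplus H_0$ with $d(H)$ the maximal divisible subgroup and $H_0$ reduced. Let $F_0$ be the projection of $F$ to $H_0$. It is finite, and $H_0/F_0$ is a quotient of $H/F$, hence divisible.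

Let $n=|F_0|$. Divisibility gives $H_0=nH_0+F_0$; multiplying by $n$ gives $nH_0=n^2H_0$. So $nH_0$ is divisible by every prime dividing $n$. If $q\nmid n$ is a prime, then $qH_0+F_0=H_0$ and $F_0=qF_0\le qH_0$, so $qH_0=H_0$ and $nH_0$ is divisible by $q$ too. Thus $nH_0$ is divisible, and so $nH_0=0$ because $H_0$ is reduced. Then $H_0/F_0$ is bounded and divisible, hence zero, and $H_0=F_0$ is finite. $\square$

**Corollary 2.** A subgroup $\bigoplus_p\mathbb Z(p^{n_p})$, $0\le n_p\le\infty$, of $\mathbb Q/\mathbb Z$ is a ccs-group if and only if $0<n_p<\infty$ for only finitely many $p$.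

*Proof.* Its maximal divisible subgroup is the sum over the $p$ with $n_p=\infty$, and the quotient by it is $\bigoplus_{0<n_p<\infty}\mathbb Z(p^{n_p})$. The group is divisible $\oplus$ finite exactly when this quotient is finite. Apply Corollary 1. $\square$

**Corollary 3.** Let $(R_i\le E_i)_{i\in I}$ be an arbitrary family of finite abelian groups with subgroups. Then $\bigoplus R_i$ is a ccs-subgroup of $\bigoplus E_i$ if and only if $R_i$ is a direct summand of $E_i$ for all but finitely many $i$.

*Proof.* Write $X_i=E_i/R_i$. Suppose infinitely many $R_i$ are not summands, let $I'$ be a countably infinite set of such indices, and let $\Gamma$ be a continuous section. Restrict $\Gamma$ to $\bigoplus_{i\in I'}X_i$ and compose with the projection $\bigoplus_{i\in I}E_i\to\bigoplus_{i\in I'}E_i$. The result is continuous, and it is a section for $\bigoplus_{I'}R_i\le\bigoplus_{I'}E_i$, since in each coordinate $i\in I'$ the value still lies above $x_i$. This contradicts Theorem 2.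

Conversely, let $B$ be the finite set of indices at which $R_i$ is not a summand. Outside $B$ choose homomorphic sections $X_i\to E_i$; together they form a homomorphic, hence continuous, section. On the finite group $\bigoplus_{i\in B}X_i$, whose Bohr topology is discrete, any section is continuous. The product of the two is a continuous section. $\square$
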